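# Hereditary first-order sentences of unbounded quantifier alternation over one fixed vocabulary

## 1. Three theorems on hereditary sentences and prefix classes

Let $\sigma^*=\{<,S,\mathrm{Min},\mathrm{Max},P\}$, where $<,S$ are binary and $\mathrm{Min},\mathrm{Max},P$ are unary relation symbols.

**Theorem 1.** For every $n$ there is an $\mathrm{FO}(\sigma^*)$ sentence that is hereditary over all finite $\sigma^*$-structures but not equivalent over them to any $\Sigma_n$ sentence. So prefix classes fail to capture the $\mathrm{FO}(\sigma^*)$ expressible hereditary properties.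

**Theorem 2 (graphs, sharp levels).** Over finite undirected graphs (vocabulary $\{E\}$):

1. a hereditary $\Sigma_n$ sentence not equivalent to any $\Pi_n$ sentence exists if and only if $n\ge 2$;
2. for $n\ge 1$, a hereditary $\Pi_n$ sentence not equivalent to any $\Sigma_n$ sentence exists if and only if $n\ne 2$.

The sentences can be chosen hereditary over all finite $\{E\}$-structures.

**Theorem 3 (dichotomy).** (a) If a finite vocabulary $\sigma$ has a relation or function symbol of arity $\ge 2$, then prefix classes fail to capture the $\mathrm{FO}(\sigma)$ expressible hereditary properties. Moreover, for $n\ge 2$ there is a hereditary $\Sigma_n$ sentence not equivalent to any $\Pi_n$ sentence, and for $n\ge 3$ a hereditary $\Pi_n$ sentence not equivalent to any $\Sigma_n$ sentence. (b) If $\sigma$ consists of constants and relation symbols of arity $\le 1$, then every hereditary isomorphism-closed class of finite $\sigma$-structures is defined by one universal sentence. Hence a finite vocabulary of relation and constant symbols has the failure property if and only if it contains a relation symbol of arity $\ge 2$.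

No claim is made about vocabularies that contain unary function symbols and have all symbols of arity $\le 1$.

Theorem 1 answers a question from the talk "Hereditariness in the finite and prefix classes of first order logic" (https://abhisekhs.github.io/Talks/heredit-fin-talk.pdf): is there one fixed finite vocabulary over which no level of quantifier alternation suffices for all hereditary first-order properties? The answer is yes. Theorems 2 and 3 strengthen it.

## 2. Heredity and the prefix classes

Throughout, vocabularies are finite and structures are finite and non-empty, unless we say otherwise. A substructure is a non-empty subset closed under all functions and constants, with the induced relations. For graphs this means an induced subgraph.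

**Definition (hereditary).** A sentence $\varphi$ of $\mathrm{FO}(\sigma)$ is *hereditary* over all finite $\sigma$-structures if $\mathcal A\models\varphi$ and $\mathcal B\subseteq\mathcal A$ imply $\mathcal B\models\varphi$. Over a class of structures closed under substructures, such as graphs, the definition is the same with $\mathcal A$ in the class.

"There are no edges" is hereditary. "Every vertex has a neighbour" is not: it holds in a single edge and fails in a single vertex.

**Definition (prefix classes).** A $\Sigma_n$ formula has the form $\exists\bar x_1\forall\bar x_2\exists\bar x_3\cdots\alpha$ with $n$ alternating blocks, the first existential, and $\alpha$ quantifier-free. A $\Pi_n$ formula is the same with the first block universal.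

Blocks may be empty, and the truth constants $\top,\bot$ count as quantifier-free. So $\Sigma_m,\Pi_m\subseteq\Sigma_n\cap\Pi_n$ for $m<n$. By renaming variables and pulling out quantifiers block by block, $\Sigma_n$ and $\Pi_n$ are closed, up to equivalence, under $\wedge$ and $\vee$. For $n\ge1$, $\Sigma_n$ is closed under $\exists$ and $\Pi_n$ under $\forall$. Negation exchanges $\Sigma_n$ and $\Pi_n$ and keeps block lengths. A *universal* sentence is a $\Pi_1$ sentence, and every universal sentence is hereditary.

**Definition (failure property).** Prefix classes *fail to capture* the $\mathrm{FO}(\sigma)$ expressible hereditary properties if for every $n$ some $\mathrm{FO}(\sigma)$ sentence is hereditary over all finite $\sigma$-structures but is not equivalent over them to any $\Sigma_n$ sentence.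

Some background. Over arbitrary structures, finite or infinite, the Łoś–Tarski theorem says that a sentence is hereditary if and only if it is equivalent to a universal one. Over finite structures this fails: Gurevich–Shelah (1984) gave a hereditary sentence that is not equivalent to any universal one. A counterexample given by Tait in 1959 is hereditary over all finite structures and not equivalent there to any $\Sigma_3$ sentence. It is also known that for every $n$ there are a vocabulary $\tau_n$ and a hereditary $\mathrm{FO}(\tau_n)$ sentence not equivalent to any $\Sigma_n$ sentence. There $\tau_n$ depends on $n$, and Theorem 1 removes that dependence.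

## 3. Low levels and unary vocabularies, by hand

**Proposition 1.** Over graphs, every hereditary $\Sigma_1$ sentence is true in all graphs or in none. In particular it is equivalent to a $\Pi_1$ sentence.

*Proof.* Let $G\models\psi$ and let $H$ be any graph. A $\Sigma_1$ sentence is preserved by extensions, so the disjoint union $G\uplus H$ satisfies $\psi$. By heredity $H\models\psi$. $\square$

**Proposition 2.** Over any vocabulary of relation and constant symbols, every hereditary $\Pi_2$ sentence is equivalent to a $\Pi_1$ sentence. The same holds over the class of graphs.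

*Proof.* Let $\psi=\forall\bar x\exists\bar y\,\alpha(\bar x,\bar y)$ be hereditary. Adding a dummy variable, assume $\bar x$ is non-empty. Put
$$\psi^\circ=\forall\bar x\bigvee_{\bar t}\alpha(\bar x,\bar t),$$
where $\bar t$ runs over all ways to substitute variables from $\bar x$ and constants for $\bar y$. Clearly $\psi^\circ$ implies $\psi$. Conversely let $\mathcal A\models\psi$ and take $\bar x$ in $\mathcal A$. The elements $\bar x$ and the constants form a substructure, which satisfies $\psi$ by heredity. So it contains a witness $\bar y$ for $\bar x$, and $\alpha$, being quantifier-free, has the same truth value in $\mathcal A$. Hence $\mathcal A\models\psi^\circ$. Over graphs the substructure used is again a graph. $\square$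

**Proposition 3.** "$E$ is symmetric and irreflexive, and there are no edges" is a $\Pi_1$ sentence, hereditary over all $\{E\}$-structures, and not equivalent over graphs to any $\Sigma_1$ sentence.

*Proof.* It is universal, hence hereditary. A $\Sigma_1$ sentence true in the edgeless graph on two vertices is true in every graph that contains it as an induced subgraph, for instance in the path on three vertices, which has edges. $\square$

Since $\Sigma_0=\Pi_0$, and since $\Pi_1\subseteq\Sigma_2$, these propositions give all the non-existence claims of Theorem 2 ($n\le1$ in part 1, $n=2$ in part 2) and the case $n=1$ of part 2. What remains is existence for $n\ge 2$ in part 1 and for $n\ge3$ in part 2.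

**Proof of Theorem 3(b).** The purpose is to see that without a symbol of arity $\ge2$ nothing beyond $\Pi_1$ occurs. Let $\sigma$ have constants, $u$ unary relation symbols, and possibly $0$-ary ones. Up to isomorphism, a finite $\sigma$-structure is given by two data: the isomorphism type of its part on the constants together with the $0$-ary truth values (finitely many possibilities), and the vector in $\mathbb N^{2^u}$ that counts the non-constant elements of each unary type. An embedding sends constants to constants and, being injective, non-constants to non-constants, and it preserves types. So $\mathcal A$ embeds in $\mathcal B$ if and only if the first data agree and the vectors satisfy $\le$ coordinatewise.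

Let $\mathcal C$ be hereditary and closed under isomorphism. Its complement is closed upwards under embeddings. Dickson's lemma says that every subset of $\mathbb N^r$ has only finitely many minimal elements, and every member of the subset lies above one of them. Applied to each of the finitely many first data, it yields finitely many minimal members $\mathcal M_1,\dots,\mathcal M_s$ of the complement, up to isomorphism. A structure lies outside $\mathcal C$ if and only if some $\mathcal M_i$ embeds in it. "Some substructure is isomorphic to $\mathcal M_i$" is expressed by $\exists\bar x\,\delta_i(\bar x)$, where $\delta_i$ is the conjunction of all literals true in $\mathcal M_i$ of an enumeration of its elements, including the equations with constants. So $\mathcal C$ is defined by the universal sentence $\bigwedge_i\forall\bar x\,\neg\delta_i$ (or $\top$ if $s=0$).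

Hence every hereditary FO sentence over such $\sigma$ is equivalent to a $\Pi_1$ sentence, hence to a $\Sigma_2$ sentence, and the failure property does not hold. With part (a), proved in Section 9, this gives the final equivalence of Theorem 3. $\blacksquare$

## 4. Words as structures, and a separation that is not yet hereditary

Write $\tau=\sigma^*$. A word $w=w_1\dots w_m\in\{0,1\}^+$ with $m\ge1$ is identified with the $\tau$-structure $W_w$ on $\{1,\dots,m\}$, where $<$ is the natural order, $S=\{(i,i+1):1\le i<m\}$, $\mathrm{Min}=\{1\}$, $\mathrm{Max}=\{m\}$ and $P=\{i:w_i=1\}$.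

Take $W_{101}$ and delete position $2$. What remains is $1<3$ with $S=\emptyset$, $\mathrm{Min}=\{1\}$, $\mathrm{Max}=\{3\}$. This is not a word structure: the missing $S$-edge betrays the deletion. Everything below depends on this effect.

On words alone, alternation is strict. This is the engine of all three theorems.

**Theorem A.** For every $n\ge1$ there is a $\Sigma_n$ sentence $\Lambda_n$ of $\mathrm{FO}(\tau)$ such that no $\Pi_n$ sentence of $\mathrm{FO}(\tau)$ agrees with $\Lambda_n$ on all word structures.

Results of this kind are classical: strictness of the dot-depth hierarchy, Brzozowski–Knast 1978, Thomas 1982. A full proof is in Section 6. For now assume Theorem A and ask how to make something hereditary out of $\theta=\Lambda_n$.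

**First attempt.** Being a word structure is first-order, by a sentence $\omega$ say. On words, the sentence $\omega\to\neg\theta$ agrees with $\neg\theta$, so it is not $\Sigma_n$: otherwise its negation would be a $\Pi_n$ sentence agreeing with $\Lambda_n$ on words. But it is not hereditary. Take $\theta=\exists x\,P(x)$ and the structure on $\{1,2\}$ with $1<2$, $S=\emptyset$, $\mathrm{Min}=\mathrm{Max}=P=\{1\}$. It is not a word structure, since its last element is not in $\mathrm{Max}$, so it satisfies $\omega\to\neg\theta$ vacuously. Its substructure on $\{1\}$ is $W_1$, which satisfies $\omega\wedge\theta$.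

**Second attempt.** Demand that *no substructure* be a word satisfying $\theta$. This is hereditary by design, since a substructure of a substructure is a substructure. It no longer looks first-order, however, because it quantifies over subsets, and a word may sit in a structure as a scattered subset. For example, on $1<2<3$ with $S=\{(1,3)\}$, $\mathrm{Min}=\{1\}$, $\mathrm{Max}=\{3\}$, the subset $\{1,3\}$ is a word structure and not an interval.

In this example $S$ jumps over an element. We can forbid that with a universal sentence, and universal sentences cost nothing as far as heredity is concerned. Once it is forbidden, an $S$-edge certifies "nothing lies between us" not only in the substructure but in every larger model of the sentence. So words inside a structure are intervals, and intervals are named by two elements.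

## 5. Proof of Theorem 1 from Theorem A

Let $\mathsf U$ be the universal $\tau$-sentence saying: $<$ is a strict linear order; $S(x,y)$ implies that $x<y$ and that no $z$ satisfies $x<z<y$; each of $\mathrm{Min}$, $\mathrm{Max}$ contains at most one element. Let
$$\mathrm{Total}(a,b)=\forall x\,(a\le x<b\to\exists y\,S(x,y)).$$
For a $\tau$-sentence $\theta$, let $\theta^{[a,b]}$ be its relativisation to $\{x:a\le x\le b\}$, and put
$$\psi_\theta=\mathsf U\wedge\forall a\forall b\,\bigl(\mathrm{Min}(a)\wedge\mathrm{Max}(b)\wedge a\le b\wedge\mathrm{Total}(a,b)\to\neg\theta^{[a,b]}\bigr).\tag{1}$$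

**Step 1: intervals cannot acquire new elements.** This step proves the certificate property just described.

**Lemma 1.** Let $\mathcal A\models\mathsf U$, $\mathcal B\subseteq\mathcal A$, and let $a\le b$ in $\mathcal B$ satisfy $\mathcal B\models\mathrm{Total}(a,b)$. Then $[a,b]^{\mathcal A}=[a,b]^{\mathcal B}$.

*Proof.* As $\mathsf U$ is universal, $\mathcal B\models\mathsf U$. Start at $a$ and follow $S$-edges of $\mathcal B$ as long as the current element is $<b$; $\mathrm{Total}$ provides them. If $x<b$ and $S(x,y)$, then $x<y\le b$, since otherwise $x<b<y$, which $\mathsf U$ forbids. The elements increase and $\mathcal B$ is finite, so we obtain $a=a_0<a_1<\dots<a_l=b$ in $\mathcal B$ with $S(a_i,a_{i+1})$. These are also $S$-edges of $\mathcal A$, and $\mathcal A\models\mathsf U$, so no element of $\mathcal A$ lies strictly between $a_i$ and $a_{i+1}$. Hence $[a,b]^{\mathcal A}=\{a_0,\dots,a_l\}\subseteq\mathcal B$. $\square$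

**Step 2: $\psi_\theta$ is hereditary.** Let $\mathcal A\models\psi_\theta$ and $\mathcal B\subseteq\mathcal A$. Then $\mathcal B\models\mathsf U$. Suppose $\mathcal B\not\models\psi_\theta$. Then there are $a\le b$ in $\mathcal B$ with $\mathrm{Min}(a)$, $\mathrm{Max}(b)$ and $\mathcal B\models\mathrm{Total}(a,b)\wedge\theta^{[a,b]}$. By Lemma 1, the interval $[a,b]$ is the same set in $\mathcal A$ and $\mathcal B$, with the same relations. Each $x\in[a,b)$ has an $S$-edge already in $\mathcal B$, so $\mathcal A\models\mathrm{Total}(a,b)$. And $\theta^{[a,b]}$ speaks only about the structure on $[a,b]$, so it holds in $\mathcal A$. This contradicts $\mathcal A\models\psi_\theta$.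

**Step 3: $\psi_{\Lambda_n}$ is not $\Sigma_n$.** Here we evaluate $\psi_\theta$ on words and use Theorem A. A word structure $W$ satisfies $\mathsf U$. Its only pair $(a,b)$ with $\mathrm{Min}(a)$ and $\mathrm{Max}(b)$ is (first, last), for which $a\le b$ and $\mathrm{Total}(a,b)$ hold, and $[a,b]$ is everything. So
$$W\models\psi_\theta\quad\text{if and only if}\quad W\not\models\theta.\tag{2}$$
Let $n\ge1$. If $\psi_{\Lambda_n}$ were equivalent to a $\Sigma_n$ sentence $\chi$, then the $\Pi_n$ sentence $\neg\chi$ would agree with $\Lambda_n$ on all words, contradicting Theorem A. The case $n=0$ follows from $n=1$, since $\Sigma_0\subseteq\Sigma_1$. $\blacksquare$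

So Theorem 1 is proved as soon as Theorem A is.

## 6. Strict alternation on words: proof of Theorem A

For each $n$ we want a $\Sigma_n$ sentence $\Lambda_n$ and, for every block length $k$, two words $V$ and $U$ such that $V\not\models\Lambda_n$, $U\models\Lambda_n$, yet every $\Sigma_n$ sentence with blocks of length $\le k$ that is true in $V$ is true in $U$.

### 6.1 A one-way game

An equivalence of structures up to $n$ alternations would treat $\Sigma_n$ and $\Pi_n$ alike and could not separate them. We need a relation with a direction.

**Definition.** Fix $k\ge1$. For tuples $\bar a$ in $A$ and $\bar b$ in $B$ of equal length, define $(A,\bar a)\le_{n,k}(B,\bar b)$ by recursion: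

* $n=0$: $\bar a$ and $\bar b$ satisfy the same atomic formulas;
* $n+1$: for every $\bar a'\in A^k$ there is $\bar b'\in B^k$ with $(B,\bar b\bar b')\le_{n,k}(A,\bar a\bar a')$.

The sides are exchanged after each move. For $\tau$-structures without marked tuples, $A\le_{0,k}B$ always holds, since there is no atomic sentence to compare apart from $\top,\bot$. And $A\le_{1,k}B$ says that every $k$-tuple of $A$ has the same atomic type as some $k$-tuple of $B$.

*Example.* $W_{000}\le_{1,1}W_{0001000}$: positions $1,2,3$ are answered by $1,2,7$, which agree with them on $P$, $\mathrm{Min}$, $\mathrm{Max}$. The converse fails, because the position labelled $1$ has no answer.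

By induction on $n$ the relation is reflexive (answer with the chosen tuple), transitive, and preserved when the same components are dropped from both tuples. For transitivity from $A$ through $B$ to $C$ at level $n+1$, answer $\bar a'$ by $\bar b'$ and then $\bar b'$ by $\bar c'$; the level-$n$ relations compose from $C$ through $B$ to $A$. For dropping at level $n+1$, use the same answers and drop the components at level $n$. Permuting both tuples in the same way is also harmless.

**Lemma 2.** If $(A,\bar a)\le_{n,k}(B,\bar b)$, then every $\Sigma_n$ formula with blocks of length $\le k$ that is true at $(A,\bar a)$ is true at $(B,\bar b)$.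

*Proof.* Induction on $n$; the case $n=0$ is clear. For $n+1$ let $A\models\pi(\bar a,\bar a')$, where $\pi\in\Pi_n$ and $\bar a'$ interprets the first block. Pad $\bar a'$ to length $k$ with arbitrary elements and take an answer $\bar b'$. If $B\not\models\pi(\bar b,\bar b')$, then the $\Sigma_n$ formula $\neg\pi$ holds at $(B,\bar b\bar b')$. By induction it holds at $(A,\bar a\bar a')$, a contradiction. So $\bar b'$ witnesses the formula in $B$. $\square$

### 6.2 Composition and pumping

The next lemma lets us compare long words piece by piece. Writing $uv$ for concatenation, we view $u$ and $v$ as words in their own right, with their own $\mathrm{Min}$ and $\mathrm{Max}$.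

**Lemma 3 (composition).** Let $u,u',v,v'$ be non-empty words with marked tuples. If $(u,\bar a)\le_{n,k}(u',\bar a')$ and $(v,\bar b)\le_{n,k}(v',\bar b')$, then $(uv,\bar a\bar b)\le_{n,k}(u'v',\bar a'\bar b')$.

*Proof.* Induction on $n$. For $n=0$ we check that the atomic type of $\bar a\bar b$ in $uv$ is determined by the two given atomic types. Atoms of $<,S,=,P$ inside one part are unchanged. For $x$ in $u$ and $y$ in $v$: $x<y$ always holds; $y<x$, $x=y$ and $S(y,x)$ never hold; $S(x,y)$ holds in $uv$ if and only if $\mathrm{Max}^u(x)$ and $\mathrm{Min}^v(y)$. Finally $\mathrm{Min}^{uv}(z)$ holds if and only if $z$ is in $u$ and $\mathrm{Min}^u(z)$, and $\mathrm{Max}^{uv}(z)$ if and only if $z$ is in $v$ and $\mathrm{Max}^v(z)$.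

For $n+1$, let a $k$-tuple be chosen in $uv$. Split it into its part in $u$ and its part in $v$, and pad each to length $k$ inside its word. Answer the two padded tuples in $u'$ and $v'$ by the hypotheses. Drop the padding, and apply the induction hypothesis with the sides exchanged. $\square$

Put $T_0=1$ and $T_{n+1}=k+(k+1)T_n$. For $k=1$ these are $1,3,7,\dots$. The sequence increases.

**Lemma 4 (pumping).** Let $x$ be a non-empty word.

(a) If $c,c'\ge T_n$, then $x^c\le_{n,k}x^{c'}$.

(b) If $y$ is non-empty, $y\le_{n,k}x$ and $N,M\ge T_{n+1}$, then $x^N\le_{n+1,k}x^M\,y\,x^M$.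

Part (b) is the heart of the matter: a $y$ that is below $x$ at level $n$ can be hidden among many copies of $x$ at level $n+1$. The example in 6.1 is (b) with $x=0$, $y=1$, $k=1$, $n=0$, $N=M=3$.

*Proof.* (a) for $n=0$ is trivial, as no tuples are marked. We prove (b) for $n$ and (a) for $n+1$ from (a) for $n$.

*Where the chosen tuple lies.* Let a $k$-tuple be chosen in $x^N$, where in case (a) we write $N=c$. Let $t\le k$ be the number of copies of $x$ that are hit, and let $g_0,\dots,g_t\ge0$ count the unhit copies before, between and after the hit ones. So
$$x^N=x^{g_0}\;x\;x^{g_1}\;x\;\cdots\;x\;x^{g_t},\tag{3}$$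
where the $t$ single copies are the hit ones. Since $\sum_i g_i=N-t\ge T_{n+1}-k=(k+1)T_n$ and there are at most $k+1$ gaps, some $g_j\ge T_n$. Fix such a $j$ and put $g_i'=\min(g_i,T_n)$ for $i\ne j$. For each $i\neq j$, either $g_i'=g_i$ or both are $\ge T_n$. So
$$x^{g_i'}\le_{n,k}x^{g_i}\qquad(i\ne j)\tag{4}$$
by reflexivity or by (a) for $n$. If $g_i=0$ then $g_i'=0$, and the gap is absent on both sides.

*Case (a) for $n+1$.* Let $c,c'\ge T_{n+1}$, and put $g_j'=c'-t-\sum_{i\ne j}g_i'\ge c'-k-kT_n\ge T_n$. Then $x^{c'}=x^{g_0'}\,x\,x^{g_1'}\cdots x\,x^{g_t'}$. Answer with the same offsets in the corresponding single copies. Each of these, with its marked positions, is identical to its counterpart. The gaps satisfy (4), and also $x^{g_j'}\le_{n,k}x^{g_j}$ by (a) for $n$. Applying Lemma 3 repeatedly, we get $(x^{c'},\text{answer})\le_{n,k}(x^c,\text{choice})$, as required.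

*Case (b) for $n$.* There are $j$ hit copies before the $j$-th gap and $t-j$ after it. Put
$$c=M-j-\sum_{i<j}g_i',\qquad d=M-(t-j)-\sum_{i>j}g_i'.$$
Both are $\ge M-k-kT_n\ge T_n\ge1$. So $x^M\,y\,x^M$ decomposes as in (3), with gaps $x^{g_i'}$ for $i\ne j$ and with $x^c\,y\,x^d$ as the $j$-th gap. Answer with the same offsets in the single copies. The hit copies and the gaps $i\ne j$ compare as before. For the $j$-th gap,
$$x^c\,y\,x^d\;\le_{n,k}\;x^c\,x\,x^d=x^{c+1+d}\;\le_{n,k}\;x^{g_j},$$
the first by Lemma 3 and $y\le_{n,k}x$, the second by (a) for $n$. Lemma 3 yields $(x^Myx^M,\text{answer})\le_{n,k}(x^N,\text{choice})$. $\square$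

### 6.3 Nested words over a two-letter alphabet

Over an alphabet with brackets the words suggest themselves. Start with letters $a$ and $b$ and compare $a^M$ with $a^Mba^M$: the sentence "there is a $b$" tells them apart. Enclose $a^Mba^M$ in brackets and call the result good; enclose $a^M$ and call the result bad. A row of good blocks compares with the same kind of row with one bad block hidden in it: "some block contains no $b$" tells them apart. Then iterate. The number of bracket types grows with $n$, while our vocabulary has only one unary letter predicate $P$. So letters must be coded, and reading a letter must not cost a quantifier alternation that we cannot afford.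

**Step 1: the code.** Fix $n\ge1$ and $d=2n$. Enumerate the $d$ letters $a,b,[_1,]_1,\dots,[_{n-1},]_{n-1}$ as $\ell_1,\dots,\ell_d$, and put
$$\hat\ell_j=1\,1\,0^j\,1\,0^{d+1-j}.$$
All codewords have length $d+4$. For $n=1$ the code is $\hat a=110100$, $\hat b=110010$. A *coded word* is a non-empty concatenation of codewords. In it, the $1$'s at offsets $1$ and $2+j$ of a codeword are followed by $0$. So the factor $11$ occurs exactly at the starts of codewords. If a codeword starts at $z$, its only $1$ at an offset $\ge 2$ tells the letter: it is $\ell_j$ if and only if $z+2+j$ is labelled $1$. Hence on coded words "a codeword $\hat\ell_j$ starts at $z$", written $\ell_j(z)$, is expressed by the $\Sigma_1$ formula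
$$\exists y_1\dots y_{2+j}\bigl(S(z,y_1)\wedge S(y_1,y_2)\wedge\dots\wedge S(y_{1+j},y_{2+j})\wedge P(z)\wedge P(y_1)\wedge P(y_{2+j})\bigr).\tag{5}$$

**Step 2: the words.** This step produces the pair that $\le_{n,k}$ cannot tell apart in one direction. Given $k\ge1$, let $M=T_n$, $x_0=\hat a$, $y_0=\hat b$. For $1\le i\le n$ put
$$V_i=x_{i-1}^M,\qquad U_i=x_{i-1}^M\,y_{i-1}\,x_{i-1}^M,$$
and for $i\le n-1$
$$x_i=\hat{[}_i\,U_i\,\hat{]}_i,\qquad y_i=\hat{[}_i\,V_i\,\hat{]}_i.$$

**Lemma 5.** $V_i\le_{i,k}U_i$ for $1\le i\le n$. In particular $V_n\le_{n,k}U_n$.

*Proof.* We have $y_0\le_{0,k}x_0$ trivially. Suppose $y_{i-1}\le_{i-1,k}x_{i-1}$. Since $M=T_n\ge T_i$, Lemma 4(b) at level $i-1$ with $N=M$ gives $V_i\le_{i,k}U_i$. If $i\le n-1$, adding the same brackets on both sides by Lemma 3 gives $y_i\le_{i,k}x_i$. $\square$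

**Step 3: the sentence.** Now we write down what distinguishes $U_n$ from $V_n$ and count alternations. Let $\lambda_1(z_1,z_2)=\exists z\,(z_1<z<z_2\wedge b(z))$, and for $2\le i\le n$
$$\begin{aligned}\lambda_i(z_1,z_2)=\exists z\,\exists z'\bigl(&z_1<z<z'<z_2\;\wedge\;[_{i-1}(z)\;\wedge\;]_{i-1}(z')\\&\wedge\;\forall z''(z<z''<z'\to\neg[_{i-1}(z'')\wedge\neg]_{i-1}(z''))\;\wedge\;\neg\lambda_{i-1}(z,z')\bigr).\end{aligned}$$
Let $\Lambda_n$ be $\lambda_n$ with the bounds $z_1<$ and $<z_2$ deleted. It depends on $n$ but not on $k$.

With (5) for the letters, $\lambda_1\in\Sigma_1$. For $i\ge2$, if $\lambda_{i-1}\in\Sigma_{i-1}$, then the conjuncts under $\exists z\exists z'$ are quantifier-free, $\Sigma_1$ (the two letters), $\Pi_1$ (the formula with $z''$, where negated $\Sigma_1$ formulas stand under $\forall$) and $\Pi_{i-1}$. All of these are in $\Sigma_i$, so $\lambda_i\in\Sigma_i$. In the same way $\Lambda_n\in\Sigma_n$.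

**Lemma 6.** (a) Let $1\le i\le n-1$, and suppose a coded word contains $x_i$ (respectively $y_i$) as a factor aligned with codewords. If $z_1,z_2$ are the starts of its first and last codewords, then $\lambda_i(z_1,z_2)$ is true (respectively false). (b) $U_n\models\Lambda_n$ and $V_n\not\models\Lambda_n$.

*Proof.* (a) Induction on $i$. For $i=1$: the codewords starting strictly between $z_1$ and $z_2$ are those of $U_1=\hat a^M\hat b\hat a^M$, respectively $V_1=\hat a^M$, and $\lambda_1$ says that $b$ is among them.

For $i\ge2$ the interior is $U_i$ or $V_i$, a concatenation of words $x_{i-1}$ and $y_{i-1}$. In each of these the letters $[_{i-1}$ and $]_{i-1}$ occur exactly once, as first and last letter. So a pair $(z,z')$ with $[_{i-1}(z)$, $]_{i-1}(z')$, $z<z'$ and no level-$(i-1)$ bracket starting in between consists of the starts of the first and last codewords of one of these words. Conversely each of these words gives such a pair. By induction $\lambda_{i-1}(z,z')$ is true if the word is $x_{i-1}$ and false if it is $y_{i-1}$. Hence $\lambda_i(z_1,z_2)$ says that some $y_{i-1}$ occurs in the interior. This is true for $U_i$ and false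 for $V_i$.

(b) The same argument for $i=n$, with the whole word in place of the interior. For $n=1$: $U_1$ contains $\hat b$ and $V_1$ does not. $\square$

**Step 4: conclusion.** Suppose a $\Pi_n$ sentence $\pi$ agreed with $\Lambda_n$ on all words. Choose $k\ge1$ at least as large as all its block lengths, and form $U_n,V_n$ for this $k$. By Lemma 6, $V_n\models\neg\pi$. Now $\neg\pi$ is $\Sigma_n$ with blocks of length $\le k$, so by Lemmas 5 and 2, $U_n\models\neg\pi$. But $U_n\models\Lambda_n$, hence $U_n\models\pi$, a contradiction. This proves Theorem A, and with Section 5, Theorem 1. $\blacksquare$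

## 7. Coding words in graphs so that deletions show

For Theorem 2 we must replace $\tau$ by one symmetric edge relation and keep the exact levels. Two things are needed. The order $<$ has to be readable with a single quantifier of either kind. And a gap in the code has to be visible, as a missing $S$-edge was in Section 5.

A half graph gives the order: take vertices $a_i,b_j$ with $a_i\sim b_j$ if and only if $i\le j$. Then $i<i'$ if and only if some $b_j$ is adjacent to $a_i$ and not to $a_{i'}$. The half graph alone does not show gaps, because deleting matching vertices leaves a shorter half graph. The remedy is to add a path on the $a$'s and a path on the $b$'s. Consecutive $a_i,a_{i+1}$ are separated by exactly one $b$, namely $b_i$. A universal sentence can require that adjacent $a$'s be separated by *at most one* $b$. Then an unbroken path of $a$'s pins down all the $b$'s, and symmetrically an unbroken path of $b$'s pins down all the $a$'s.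

**Step 1: the graph $G_w$.** Let $w\in\{0,1\}^m$, $m\ge1$. The vertices are $K=\{p,q,r,s,e\}$, $a_0,\dots,a_{m+1}$ and $b_0,\dots,b_m$. The edges are:

* all pairs inside $K$;
* $a_ia_{i+1}$ for $0\le i\le m$, and $b_jb_{j+1}$ for $0\le j<m$;
* $a_ib_j$ if and only if $i\le j$;
* $p$ to all $a_i$; $q$ to all $b_j$; $s$ to $a_0,b_0$; $e$ to $a_{m+1},b_m$;
* $r$ to $a_0$, and to $a_i$ ($1\le i\le m$) whenever $w_i=1$.

So the neighbourhoods inside $K$ are
$$a_0:\{p,r,s\};\quad a_{m+1}:\{p,e\};\quad a_i\ (1\le i\le m):\{p\}\text{ or }\{p,r\};\quad b_0:\{q,s\};\quad b_m:\{q,e\};\quad\text{other }b_j:\{q\}.\tag{6}$$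

*Example.* $G_1$, for $w=1$ and $m=1$, has ten vertices. Outside $K$ the edges are $a_0a_1,a_1a_2,b_0b_1,a_0b_0,a_0b_1,a_1b_1$; and $p$ sees $a_0,a_1,a_2$; $q$ sees $b_0,b_1$; $r$ sees $a_0,a_1$; $s$ sees $a_0,b_0$; $e$ sees $a_2,b_1$.

*Why the paths are needed.* Let $G_w^\circ$ be $G_w$ without the edges $a_ia_{i+1}$ and $b_jb_{j+1}$, and let $m\ge2$. Delete $a_1$ and $b_1$, and lower by one the indices $\ge2$. All adjacencies $i\le j$ and all entries of (6) are as they should be for $w_2\dots w_m$, so the result is $G^\circ_{w_2\dots w_m}$. A hereditary sentence true in $G^\circ_{10}$ is therefore true in $G^\circ_0$. So even the property "the first letter is $1$" could not be expressed by a hereditary sentence on these graphs. In $G_w$ with the paths, the same deletion leaves $a_0$ without any neighbour among the $a$'s.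

**Step 2: the frame can be recognised.** To speak about the $a$'s and $b$'s we need the vertices of $K$ and the four end vertices as parameters. This step shows that a quantifier-free formula determines them.

**Lemma 7.** $K$ is the only $5$-clique of $G_w$.

*Proof.* Let $Q\ne K$ be a $5$-clique, so $Q\not\subseteq K$. The $a$'s induce a path and so do the $b$'s, so $Q$ contains at most two of each.

Suppose $Q$ contains both $a$'s and $b$'s. By (6) only $s$ and $e$ can be adjacent both to an $a$ and to a $b$. No $a$ is adjacent to both $s$ and $e$. So $Q\cap K\subseteq\{s\}$ or $Q\cap K\subseteq\{e\}$. If $Q\cap K=\emptyset$, then $|Q|\le4$. If $s\in Q$, the only possible vertices outside $K$ are $a_0,b_0$; if $e\in Q$, only $a_{m+1},b_m$. In both cases $|Q|\le3$.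

Suppose $Q\setminus K$ consists of $a$'s only. If it is a single $a$, then $|Q|\le1+3$ by (6). If it is two $a$'s, their common neighbours in $K$ are among $p,r$, as $s$ sees only $a_0$ and $e$ only $a_{m+1}$ among the $a$'s; so $|Q|\le4$.

Suppose $Q\setminus K$ consists of $b$'s only. A single $b$ gives $|Q|\le1+2$. Two $b$'s have only $q$ as a common neighbour in $K$, so $|Q|\le3$. In no case is $|Q|=5$. $\square$

Let $\gamma(\bar c)$, with $\bar c=(p,q,r,s,e,a,b,b^*,a^*)$, be the quantifier-free formula saying: all nine are distinct; $p,q,r,s,e$ are pairwise adjacent; the neighbourhoods of $a,b,b^*,a^*$ inside $\{p,q,r,s,e\}$ are exactly $\{p,r,s\},\{q,s\},\{q,e\},\{p,e\}$ respectively; and $a\sim b$.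

**Lemma 8.** In $G_w$ the only tuple satisfying $\gamma$ is $\bar c_w=(p,q,r,s,e,a_0,b_0,b_m,a_{m+1})$.

*Proof.* It satisfies $\gamma$ by (6), since $a_0\sim b_0$ and $b_0\ne b_m$ as $m\ge1$. Let $\bar c'$ satisfy $\gamma$. By Lemma 7, $\{p',q',r',s',e'\}=K$. The vertex $a'\notin K$ has three neighbours in $K$, so $a'=a_0$; hence $\{p',r',s'\}=\{p,r,s\}$ and $\{q',e'\}=\{q,e\}$. The vertex $b^{*\prime}$ has $K$-neighbourhood $\{q',e'\}=\{q,e\}$, so $b^{*\prime}=b_m$. The $K$-neighbourhood $\{q',s'\}$ of $b'$ has one element in $\{q,e\}$ and one in $\{p,r,s\}$. Among the two-element sets in (6), only $\{q,s\}$ and $\{p,e\}$ are of this kind, so $b'\in\{b_0,a_{m+1}\}$. As $b'\sim a'=a_0$ and $a_{m+1}\not\sim a_0$ (because $m\ge1$), we get $b'=b_0$. So $\{q',s'\}=\{q,s\}$, hence $q'=q$, $s'=s$ and $e'=e$. Finally $a^{*\prime}$ has $K$-neighbourhood $\{p',e\}$ with $p'\in\{p,r\}$. Only $\{p,e\}$ occurs in (6), at $a_{m+1}$. So $p'=p$, $a^{*\prime}=a_{m+1}$, $r'=r$. $\square$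

Relative to $\bar c$ put
$$A(x):\ x\notin\{p,q,r,s,e\},\ x\sim p,\ x\not\sim q;\qquad B(x):\ x\notin\{p,q,r,s,e\},\ x\sim q,\ x\not\sim p.$$
These are quantifier-free, and $\gamma$ implies $a,a^*\in A$ and $b,b^*\in B$. In $(G_w,\bar c_w)$ we have $A=\{a_0,\dots,a_{m+1}\}$ and $B=\{b_0,\dots,b_m\}$. Write $N_A(v)$ and $N_B(u)$ for the sets of neighbours in $A$ and in $B$.

**Step 3: the universal frame $\Phi$ and the completeness condition $\mathrm{Tot}$.** These play the parts of $\mathsf U$ and $\mathrm{Total}$. Let $\Phi$ be the $\Pi_1$ sentence: $E$ is symmetric and irreflexive; any two tuples satisfying $\gamma$ are equal; and for all $\bar c$ with $\gamma(\bar c)$: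

* (i) there are no $u,u'\in A$ and $v,v'\in B$ with $u\sim v$, $u'\sim v'$, $u\not\sim v'$, $u'\not\sim v$;
* (ii) if $u,u'\in A$, $u\sim u'$, $v,v'\in B$, $u\sim v,v'$ and $u'\not\sim v,v'$, then $v=v'$;
* (iii) if $v,v'\in B$, $v\sim v'$, $u,u'\in A$, $u,u'\not\sim v$ and $u,u'\sim v'$, then $u=u'$;
* (iv) every $v\in B$ has $a\sim v\not\sim a^*$; every $u\in A\setminus\{a^*\}$ has $u\sim b^*$; every $u\in A\setminus\{a\}$ has $u\not\sim b$.

Let $\mathrm{Tot}(\bar c)$ be the $\Pi_2$ formula that is the conjunction of

* (T1) $\forall u\in A\setminus\{a^*\}\ \exists u'\in A\ \exists v\in B:\ u\sim u',\ u\sim v,\ u'\not\sim v$;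
* (T2) $\forall v\in B\setminus\{b^*\}\ \exists v'\in B\ \exists u\in A:\ v\sim v',\ u\not\sim v,\ u\sim v'$.

**Lemma 9.** $G_w\models\Phi\wedge\mathrm{Tot}(\bar c_w)$.

*Proof.* Uniqueness of the $\gamma$-tuple is Lemma 8. The sets $N_B(a_i)=\{b_j:j\ge i\}$ decrease in $i$, which gives (i). Adjacent elements of $A$ are $a_i,a_{i+1}$, with $N_B(a_i)\setminus N_B(a_{i+1})=\{b_i\}$ and $N_B(a_{i+1})\setminus N_B(a_i)=\emptyset$; this gives (ii). Since $N_A(b_j)=\{a_i:i\le j\}$, we have $N_A(b_{j+1})\setminus N_A(b_j)=\{a_{j+1}\}$ and the reverse difference is empty; this gives (iii). For (iv): $a_0\sim b_j\not\sim a_{m+1}$ for all $j$; $a_i\sim b_m$ for $i\le m$; $a_i\not\sim b_0$ for $i\ge1$. For (T1) with $u=a_i$, $i\le m$, take $u'=a_{i+1}$, $v=b_i$. For (T2) with $v=b_j$, $j<m$, take $v'=b_{j+1}$, $u=a_{j+1}$. $\square$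

**Step 4: rigidity.** This is the analogue of Lemma 1: once a complete code is present, no extension satisfying $\Phi$ can insert anything.

**Lemma 10 (rigidity).** Let $H$ be an induced subgraph of a finite $H'\models\Phi$, let $\bar c$ be in $H$, and let $H\models\gamma(\bar c)\wedge\mathrm{Tot}(\bar c)$. Then $A^{H'}=A^H$ and $B^{H'}=B^H$.

*Proof.* As $\Phi$ is universal, $H\models\Phi$. As $\gamma$ is quantifier-free, $H'\models\gamma(\bar c)$, so (i)–(iv) are available for $\bar c$ in both graphs. Also $A^H=A^{H'}\cap H$ and $B^H=B^{H'}\cap H$.

*No new elements of $B$.* Let $\alpha_0=a$. While $\alpha_i\ne a^*$, use (T1) in $H$ to get $\alpha_{i+1}\in A^H$ and $y_i\in B^H$ with $\alpha_i\sim\alpha_{i+1}$ and $\alpha_i\sim y_i\not\sim\alpha_{i+1}$. We claim $N_B(\alpha_{i+1})\subsetneq N_B(\alpha_i)$ in $H$. If some $v'\in B^H$ had $\alpha_{i+1}\sim v'\not\sim\alpha_i$, then $u=\alpha_i$, $u'=\alpha_{i+1}$, $v=y_i$, $v'$ would violate (i); and $y_i$ makes the inclusion strict. So the sequence ends, with some $\alpha_k=a^*$. Now let $y\in B^{H'}$. By (iv) in $H'$, $\alpha_0\sim y\not\sim\alpha_k$. Let $i$ be largest with $\alpha_i\sim y$.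 Then $\alpha_{i+1}\not\sim y$. So $y$ and $y_i$ are both adjacent to $\alpha_i$ and both non-adjacent to $\alpha_{i+1}$, where $\alpha_i\sim\alpha_{i+1}$. By (ii) in $H'$, $y=y_i\in H$.

*No new elements of $A$.* Let $\beta_0=b$. While $\beta_i\ne b^*$, use (T2) in $H$ to get $\beta_{i+1}\in B^H$ and $x_i\in A^H$ with $\beta_i\sim\beta_{i+1}$ and $\beta_i\not\sim x_i\sim\beta_{i+1}$. In $H$, $N_A(\beta_i)\subsetneq N_A(\beta_{i+1})$: if some $u\in A^H$ had $\beta_i\sim u\not\sim\beta_{i+1}$, then $u\sim\beta_i$, $x_i\sim\beta_{i+1}$, $u\not\sim\beta_{i+1}$, $x_i\not\sim\beta_i$ would violate (i); and $x_i$ makes the inclusion strict. So the sequence ends with some $\beta_l=b^*$. Let $x\in A^{H'}$. If $x\in\{a,a^*\}$ then $x\in H$. Otherwise (iv) in $H'$ gives $\beta_0\not\sim x\sim\beta_l$. Let $i$ be largest with $x\not\sim\beta_i$. Then $x\sim\beta_{i+1}$. So $x$ and $x_i$ are both non-adjacent to $\beta_i$ and both adjacent to $\beta_{i+1}$, and (iii) in $H'$ gives $x=x_i\in H$. $\square$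

## 8. Transferring prefix classes between words and graphs: proof of Theorem 2

**Step 1: word sentences as graph formulas.** The purpose is to say in $G_w$ what a $\tau$-sentence says in $W_w$, without raising the level.

**Lemma 11.** Let $n\ge1$ and let $\rho$ be a $\Sigma_n$ (respectively $\Pi_n$) $\tau$-sentence. There is a $\Sigma_n$ (respectively $\Pi_n$) graph formula $\rho^*(\bar c)$, all of whose quantifiers are relativised to $A$ or $B$, such that $G_w\models\rho^*(\bar c_w)$ if and only if $W_w\models\rho$, for all $w$.

*Proof.* Let $D(x)$ be $A(x)\wedge x\ne a\wedge x\ne a^*$. In $(G_w,\bar c_w)$ we have $D=\{a_1,\dots,a_m\}$, and $i\mapsto a_i$ is an isomorphism from $W_w$ onto $D$ with the relations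

* $P(x)$: $x\sim r$; $\mathrm{Min}(x)$: $x\sim a$; $\mathrm{Max}(x)$: $x\sim a^*$;
* $x<x'$: $\exists y\in B\,(x\sim y\wedge x'\not\sim y)$, or equivalently on $D$ in $G_w$: $x\ne x'\wedge\forall y\in B\,(x'\sim y\to x\sim y)$;
* $S(x,x')$: $x\sim x'\wedge x<x'$.

For the order: if $1\le i<i'\le m$, then $b_i$ is adjacent to $a_i$ and not to $a_{i'}$; conversely $i\le j<i'$ forces $i<i'$. The second version says $i\ne i'$ and $\{b_j:j\ge i'\}\subseteq\{b_j:j\ge i\}$, which for $1\le i,i'\le m$ means $i<i'$.

So each atom has both a $\Sigma_1$ and a $\Pi_1$ translation, and by negation so has each literal. Relativise the quantifiers of $\rho$ to the quantifier-free $D$, put the matrix in negation normal form, and replace its literals by their $\Sigma_1$ versions if the $n$-th block of $\rho$ is existential, and by their $\Pi_1$ versions if it is universal. This applies also when the $n$-th block is empty. The new quantifiers, relativised to $B$, merge into the $n$-th block. $\square$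

**Step 2: the hereditary sentence.** For $\rho$ as in Lemma 11 define
$$\Psi_\rho=\Phi\wedge\forall\bar c\,\bigl(\gamma\to(\neg\mathrm{Tot}\vee\rho^*)\bigr).\tag{7}$$
Since $\Phi$ makes the $\gamma$-tuple unique, (7) is equivalent to
$$\Phi\wedge\bigl(\neg\exists\bar c\,\gamma\ \vee\ \exists\bar c\,(\gamma\wedge(\neg\mathrm{Tot}\vee\rho^*))\bigr).\tag{8}$$

*Level.* We have $\Phi\in\Pi_1$, $\neg\exists\bar c\,\gamma\in\Pi_1$ and $\neg\mathrm{Tot}\in\Sigma_2$. If $\rho\in\Sigma_n$ and $n\ge2$, all parts of (8) are in $\Sigma_n$, so $\Psi_\rho$ is $\Sigma_n$. If $\rho\in\Pi_n$ and $n\ge3$, then $\neg\mathrm{Tot}\in\Sigma_2\subseteq\Pi_n$, and (7) is $\Pi_n$. The term $\neg\mathrm{Tot}$ is what restricts the $\Pi$ case to $n\ge3$, in accordance with Proposition 2.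

*Heredity over all finite $\{E\}$-structures.* Let $H'\models\Psi_\rho$ and let $H\subseteq H'$ be induced. By $\Phi$, $H'$ is a graph, and $H\models\Phi$. Suppose $H\models\gamma(\bar c)\wedge\mathrm{Tot}(\bar c)\wedge\neg\rho^*(\bar c)$ for some $\bar c$. By Lemma 10, $A$ and $B$ are the same sets in $H$ and $H'$. All quantifiers of $\mathrm{Tot}$ and $\rho^*$ range over $A$ or $B$, so these formulas have the same truth value at $\bar c$ in both graphs. Hence $H'\models\gamma\wedge\mathrm{Tot}\wedge\neg\rho^*$ at $\bar c$, contradicting $H'\models\Psi_\rho$.

*Value on $G_w$.* By Lemmas 8, 9 and 11,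
$$G_w\models\Psi_\rho\quad\text{if and only if}\quad W_w\models\rho.\tag{9}$$

**Step 3: graph sentences as word sentences.** To transfer non-definability we need the opposite translation, again level by level.

**Lemma 12.** Let $n\ge1$. For every $\Sigma_n$ (respectively $\Pi_n$) $\{E\}$-sentence $\chi$ there is a $\Sigma_n$ (respectively $\Pi_n$) $\tau$-sentence $\chi^\flat$ with $G_w\models\chi$ if and only if $W_w\models\chi^\flat$, for all $w$.

*Proof.* The vertices of $G_w$ are $a_i,b_i$ for $1\le i\le m$ and the eight named vertices $p,q,r,s,e,a_0,a_{m+1},b_0$. Give each variable one of ten tags: "$a_\cdot$", "$b_\cdot$", or one of the eight names. A variable with one of the first two tags stands for a position of $w$. For given tags, equality and adjacency are quantifier-free over $\tau$. Equality holds if and only if the tags agree and, for the first two tags, the positions are equal. For adjacency, with $1\le i,j\le m$: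

* $a_i\sim a_j$ if and only if $S(i,j)\vee S(j,i)$, and likewise $b_i\sim b_j$; $a_i\sim b_j$ if and only if $i\le j$;
* $a_i\sim a_0$ if and only if $\mathrm{Min}(i)$; $a_i\sim a_{m+1}$ if and only if $\mathrm{Max}(i)$; $b_j\sim b_0$ if and only if $\mathrm{Min}(j)$;
* $a_i\sim r$ if and only if $P(i)$; $b_j\sim e$ if and only if $\mathrm{Max}(j)$.

In all other cases the truth value is constant. The pairs $a_i\sim p$, $b_j\sim q$ and $b_j\sim a_0$ are always true. The pairs $a_i\sim q,s,e,b_0$ and $b_j\sim p,r,s,a_{m+1}$ are always false. Between named vertices: all pairs inside $K$ are adjacent; $a_0\sim p,r,s,b_0$; $a_{m+1}\sim p,e$; $b_0\sim q,s$; there are no others, since $m\ge1$ gives $a_0\not\sim a_{m+1}$ and $b_0\ne b_m$.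

Replace $\exists x$ by a disjunction over the ten tags, quantifying a position for the first two tags, and $\forall x$ by the corresponding conjunction. Working through the blocks from inside out, a translated block is a disjunction of existential (or conjunction of universal) quantifications of formulas of the class already reached. The classes $\Sigma_i$ and $\Pi_i$ are closed under $\wedge$ and $\vee$, so the level is preserved. $\square$

**Step 4: existence.** Let $n\ge2$. The sentence $\Psi_{\Lambda_n}$ is $\Sigma_n$ and hereditary by Step 2. If it were equivalent over graphs to some $\chi\in\Pi_n$, then by (9) and Lemma 12 the $\Pi_n$ sentence $\chi^\flat$ would agree with $\Lambda_n$ on all words, contradicting Theorem A.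

Let $n\ge3$. The sentence $\Psi_{\neg\Lambda_n}$ is $\Pi_n$ and hereditary. If it were equivalent over graphs to some $\chi\in\Sigma_n$, then $\chi^\flat\in\Sigma_n$ would agree with $\neg\Lambda_n$ on words, so the $\Pi_n$ sentence $\neg\chi^\flat$ would agree with $\Lambda_n$, a contradiction.

Both sentences are hereditary over all finite $\{E\}$-structures, as shown in Step 2. The case $n=1$ of part 2 is Proposition 3.

**Step 5: sharpness.** Part 1 fails for $n=0$ because $\Sigma_0=\Pi_0$, and for $n=1$ by Proposition 1. Part 2 fails for $n=2$: by Proposition 2 every hereditary $\Pi_2$ sentence over graphs is equivalent to a $\Pi_1$ sentence, and $\Pi_1\subseteq\Sigma_2$. This proves Theorem 2. $\blacksquare$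

## 9. From graphs to every vocabulary with a symbol of arity at least two

It remains to prove Theorem 3(a).

**Step 1: a quantifier-free edge relation.** We plant $E$ inside $\sigma$ so that it restricts well to substructures. If $\sigma$ has a relation symbol $R$ of arity $\ge2$, choose one and let $\varepsilon(x,y)=R(x,y,\dots,y)$. Otherwise choose a function symbol $f$ of arity $\ge2$ and let $\varepsilon(x,y)=\bigl(x\ne y\wedge f(x,y,\dots,y)=x\bigr)$. Let $\psi$ be one of the sentences of Section 8, Step 4, and let $\psi^\sigma$ be $\psi$ with $E$ replaced by $\varepsilon$. Since $\varepsilon$ is quantifier-free, $\psi^\sigma$ is in the same prefix class. Also $\mathcal A\models\psi^\sigma$ if and only if $(A,\varepsilon^{\mathcal A})\models\psi$.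

**Step 2: heredity.** If $\mathcal B\subseteq\mathcal A$, then $(B,\varepsilon^{\mathcal B})$ is an induced substructure of $(A,\varepsilon^{\mathcal A})$, because $\varepsilon$ is quantifier-free. Here $(A,\varepsilon^{\mathcal A})$ is an arbitrary finite $\{E\}$-structure and need not be a graph; this is why we insisted that $\psi$ be hereditary over *all* finite $\{E\}$-structures. So $\psi^\sigma$ is hereditary over finite $\sigma$-structures.

**Step 3: expanding graphs.** To carry non-definability over, we view graphs as $\sigma$-structures with no additional expressive power. Given a graph $G$: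

* in the relation case let $R=\{(x,y,\dots,y):E(x,y)\}$;
* in the function case let $f(x_1,x_2,\dots)=x_1$ if $E(x_1,x_2)$ or $x_1=x_2$, and $f(x_1,x_2,\dots)=x_2$ otherwise;
* let all other relations be empty (false, if $0$-ary), all other functions of arity $\ge1$ be first projections, and let the constants be arbitrary vertices $\bar u$.

Then $\varepsilon=E$. In the relation case this is immediate. In the function case, for $x\ne y$ we have $f(x,y,\dots,y)=x$ if and only if $E(x,y)$, and $E$ is irreflexive.

Next we check that in such an expansion the value of every term is one of its variables or constants, selected by quantifier-free conditions. Claim: for every term $t(\bar x)$ there are finitely many pairs $(\delta_i,z_i)$, with $\delta_i(\bar x,\bar u)$ quantifier-free over $\{E\}$, exactly one $\delta_i$ true under each assignment, and $z_i$ among $\bar x,\bar u$, such that $t=z_i$ whenever $\delta_i$ holds. For variables and constants this is clear. For a first projection, take the pairs of the first argument. For $f(t_1,t_2,\dots)$, with pairs $(\delta_i,z_i)$ for $t_1$ and $(\delta'_l,z'_l)$ for $t_2$, take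
$$\bigl(\delta_i\wedge\delta'_l\wedge(E(z_i,z'_l)\vee z_i=z'_l),\ z_i\bigr)\quad\text{and}\quad\bigl(\delta_i\wedge\delta'_l\wedge\neg(E(z_i,z'_l)\vee z_i=z'_l),\ z'_l\bigr).$$
Hence every atomic $\sigma$-formula becomes a quantifier-free graph formula in its variables and $\bar u$. For an equation, take the disjunction over pairs of $\delta_i\wedge\delta'_l\wedge z_i=z'_l$. For $R(t_1,\dots,t_r)$, take the disjunction over choices of one pair for each argument of the conjunction of the conditions with $E(z_1,z_2)\wedge z_2=\dots=z_r$, where now $z_h$ denotes the value chosen for $t_h$. For any other relation, take $\bot$. So every $\sigma$-sentence $\chi$ in $\Sigma_n$ (respectively $\Pi_n$) has a graph translation $\chi'(\bar u)$ in the same class.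

**Step 4: non-definability.** Suppose $\psi^\sigma$ were equivalent over finite $\sigma$-structures to $\chi\in\Pi_n$ (respectively $\Sigma_n$), where $\psi$ is not equivalent over graphs to any sentence in $\Pi_n$ (respectively $\Sigma_n$). Then for every graph $G$ and *all* $\bar u$ in $G$ we have $G\models\psi$ if and only if $G\models\chi'(\bar u)$. So $\psi$ would be equivalent over graphs to $\forall\bar u\,\chi'\in\Pi_n$ (respectively $\exists\bar u\,\chi'\in\Sigma_n$), contradicting the choice of $\psi$.

Taking $\psi=\Psi_{\Lambda_n}$ for $n\ge2$ gives hereditary $\Sigma_n$ sentences over $\sigma$ not equivalent to any $\Pi_n$ sentence. Taking $\psi=\Psi_{\neg\Lambda_n}$ for $n\ge3$ gives hereditary $\Pi_n$ sentences not equivalent to any $\Sigma_n$ sentence. For the failure of capture, given any $n$ use the latter at level $\max(n,3)$: a sentence not equivalent to any $\Sigma_{\max(n,3)}$ sentence is not equivalent to any $\Sigma_n$ sentence. This proves (a), and with Section 3 all of Theorem 3. $\blacksquare$
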